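# Odd cycles in planar graphs and a weighted inequality for cycles and paths

## 1. The asymptotic number of copies of $C_{2m+1}$

**Theorem 1.** For every fixed integer $m\ge 3$, as $n\to\infty$,
$$f_{\mathcal P}(n,C_{2m+1})=2m\left(\frac nm\right)^m+o(n^m).$$

Here $C_k$ is the cycle of length $k$, and $f_{\mathcal P}(n,H)$ is the generalized planar Turán number of $H$: the largest number of copies of $H$, counted as subgraphs, in an $n$-vertex planar graph. For instance $f_{\mathcal P}(4,C_3)=4$, because $K_4$ is planar and has four triangles. "Counted as subgraphs" means that a cycle has no starting point and no direction.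

Theorem 1 says that a conjecture of Győri, Paulos, Salia, Tompkins and Zamora, posed for every fixed $m\ge3$, is true. (The problem comes from "Extremal Planar Graph Problems and Wiener Index of Planar Graphs".) The order of magnitude is given by a theorem of Hakimi and Schmeichel: $f_{\mathcal P}(n,C_k)=\Theta(n^{\lfloor k/2\rfloor})$ for $k\ge3$. With $k=2m+1$ this is $\Theta(n^m)$, and Theorem 1 determines the constant, namely $2m\cdot m^{-m}=2m^{1-m}$. For $C_7$ ($m=3$) the constant is $2/9$, and for $C_9$ ($m=4$) it is $1/32$. For even cycles, Cox and Martin proved $f_{\mathcal P}(n,C_{2m})=(n/m)^m+o(n^m)$ for $m\in\{3,4,5,6\}$ and $f_{\mathcal P}(n,C_{2m})\le \frac{n^m}{m!}+o(n^m)$ for $m\ge7$.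

Why $m\ge 3$? At $m=2$ the formula would give $n^2$ for $C_5$. But Győri, Paulos, Salia, Tompkins and Zamora proved $f_{\mathcal P}(n,C_5)=2n^2-10n+12$ for $n=6$ and $n\ge8$. One sees the factor $2$ by hand. Join two nonadjacent vertices $u,v$ to every vertex of a path on $n-2$ vertices. The $5$-cycles $u\,x\,v\,y\,z\,u$ with $yz$ an edge of the path number $2(n-3)(n-4)\sim 2n^2$: there are $2(n-3)$ ordered edges $(y,z)$ and then $n-4$ choices of $x$. Here $x$ and the edge $yz$ are both taken from the same bundle of vertices between $u$ and $v$. If instead $m\ge3$ vertices are arranged in a cycle, the $m$ pairs of consecutive ones are different, so the $n$ available vertices must be shared among $m$ bundles.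

## 2. A necklace of paths: the lower bound

Take vertices $v_1,\dots,v_m$ and disjoint paths $A_1,\dots,A_m$ on $a=\lfloor (n-m)/m\rfloor$ vertices each. Join every vertex of $A_i$ to $v_i$ and to $v_{i+1}$ (indices mod $m$), and add isolated vertices to reach $n$ vertices.

The graph is planar. Draw $A_i$ as a vertical path with $v_i$ to its left and $v_{i+1}$ to its right. The joining edges do not cross, and $v_i,v_{i+1}$ both lie on the outer face. So the $m$ pieces can be placed around a circle, consecutive ones sharing a vertex.

Now choose an index $i$, an edge $xy$ of $A_i$, one of the two directions $v_i\,x\,y\,v_{i+1}$ or $v_i\,y\,x\,v_{i+1}$, and one vertex in each $A_j$, $j\ne i$. This gives a cycle with $m+2+(m-1)=2m+1$ vertices. Different choices give different subgraphs: the cycle contains exactly one edge lying inside some $A_i$, and all the other data can be read off. The number of choices is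
$$m\cdot 2(a-1)\cdot a^{m-1}=2m\left(\frac nm\right)^m+o(n^m),$$
which is the lower bound in Theorem 1. For example, $m=3$ and $n=9$ give $a=2$ and $3\cdot2\cdot1\cdot4=24$ copies of $C_7$.

## 3. Weights on pairs of hubs, and the inequality behind Theorem 1

In the necklace there are a few *hubs* of huge degree, and every other vertex is attached to a pair of hubs. Imagine any planar graph of this kind, and let $\mu(uv)$ be the number of vertices whose hub neighbours are exactly $u$ and $v$. How can a $(2m+1)$-cycle use $m$ or more such vertices? Two patterns are visible.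

In the first pattern the cycle visits $m$ hubs cyclically. Between consecutive hubs it passes through one vertex of the bundle, except for one pair $e$, where it passes through two adjacent vertices. If the bundle of $e$ is a path with $\mu(e)$ vertices, this exceptional passage can be made in $2(\mu(e)-1)$ ways. So an $m$-cycle $C$ of hubs yields about $\sum_{e\in C}2\mu(e)\prod_{f\in C\setminus e}\mu(f)=2m\prod_{f\in C}\mu(f)$ cycles. In the second pattern the cycle visits $m+1$ hubs $r_1,\dots,r_m,w$, passes through one bundle vertex between consecutive ones, and closes with an edge $wr_1$ between hubs. A path of hubs with $m$ edges yields $\prod\mu$ over its edges.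

**Definition.** Let $\mu\ge0$ be weights on the edges of a finite complete graph. For a subgraph $X$ put $\mu(X)=\prod_{e\in E(X)}\mu(e)$, and put $\|\mu\|=\sum_e\mu(e)$. Sums $\sum_C$ run over all $m$-cycles. Sums $\sum_P$ run over all unoriented paths with $m$ edges (so $m+1$ vertices). Let
$$L(\mu)=2m\sum_C\mu(C)+\sum_P\mu(P).$$

Some examples with $\|\mu\|=1$. If $\mu$ is uniform on an $m$-cycle, then $L(\mu)=2m\cdot m^{-m}=2m^{1-m}$, the constant of Theorem 1. If $\mu$ is uniform on an $m$-edge path, then $L(\mu)=m^{-m}$, smaller by a factor $2m$. For $m=3$ and $\mu=\frac16$ on all edges of $K_4$ there are $4$ triangles and $4!/2=12$ paths with three edges, so $L(\mu)=\frac{6\cdot4+12}{216}=\frac16<\frac29$.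

**Theorem 2 (weighted inequality).** Let $m\ge3$ and $\theta=e^{-1/2}>\frac12$. For all weights $\mu$ with $\|\mu\|=1$,
$$m^m\sum_C\mu(C)+\theta\,m^{m-1}\sum_P\mu(P)\le1. \tag{1}$$
In particular, for all $\mu\ge0$,
$$L(\mu)\le 2m^{1-m}\|\mu\|^m. \tag{2}$$

Inequality (2) follows from (1). If $\|\mu\|=1$, then $\frac12m^{m-1}L(\mu)=m^m\sum_C\mu(C)+\frac12m^{m-1}\sum_P\mu(P)$ is at most the left side of (1). The general case follows because $L$ is homogeneous of degree $m$. So Theorem 1 needs (1) only with $\frac12$ in place of $\theta$; the surplus $\theta>\frac12$ gives the equality case below.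

**Theorem 3.** Let $m\ge3$.
(a) If $\|\mu\|=1$, then $L(\mu)=2m^{1-m}$ if and only if $\mu$ is uniform on the edges of an $m$-cycle; the same holds for $\sum_C\mu(C)=m^{-m}$.
(b) $f_{\mathcal P}(n,C_{2m})=(n/m)^m+o(n^m)$ for all $m\ge3$.

Sections 5–7 deduce the upper bound of Theorem 1 from (2). Sections 8–11 prove Theorem 2, and Section 12 proves Theorem 3.

## 4. Textbook facts: planar graphs and AM–GM

Edge bounds. A planar graph on $N\ge3$ vertices has at most $3N-6$ edges, and a bipartite one at most $2N-4$. So for every $N$ there are at most $3N$ edges, respectively at most $2N$; the degree sum is at most $6N$.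

Excluded minor. If a graph has six pairwise disjoint nonempty vertex sets $S_1,S_2,S_3,T_1,T_2,T_3$, each inducing a connected subgraph, with an edge between $S_i$ and $T_j$ for all $i,j$, then it has a $K_{3,3}$ minor and is not planar.

Orientation. Every planar graph has a vertex of degree at most $5$. Remove such vertices one after another and orient each edge from the vertex removed earlier to the one removed later. The result is an acyclic orientation with all outdegrees at most $5$.

AM–GM in the form we shall use: for $s,T\ge0$ and $k\ge2$,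
$$s\left(\frac{T}{k-1}\right)^{k-1}\le\left(\frac{s+T}{k}\right)^k, \tag{3}$$
which is AM–GM for the number $s$ together with $k-1$ copies of $T/(k-1)$.

## 5. Sources and sinks, and the reduction to hubs

Let $G$ be a planar graph on $n$ vertices, and let $N(G)$ be its number of $(2m+1)$-cycles. Constants in $O_m(\cdot)$ depend only on $m$; those in $O_{m,\eta}(\cdot)$ only on $m$ and on a parameter $\eta$ chosen below.

**Step 1: most cycles have exactly $m$ sources.** The purpose is to see which vertices of a cycle are free and which are determined up to a constant number of choices. Fix an acyclic orientation of $G$ with outdegrees at most $5$. A $(2m+1)$-cycle inherits an orientation that is not cyclic, so it has $s\ge1$ sources and $s$ sinks, alternating around the cycle and joined by $2s$ directed paths of length at least $1$. Hence $2s\le2m+1$, so $s\le m$. To specify a cycle, list its sources in cyclic order (at most $n^s$ lists) and the lengths of the directed paths ($O_m(1)$ possibilities). Then walk out of the sources along the directed paths: each step has at most $5$ options, so there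 are at most $5^{2m+1}$ cycles for given sources and lengths. Therefore the number of cycles with $s$ sources is $O_m(n^s)$. In particular $N(G)\le C_0n^m$ with $C_0$ depending only on $m$, and cycles with $s<m$ number $O_m(n^{m-1})$.

If $s=m$, the $2m$ directed paths have total length $2m+1$, so exactly one has length $2$ and the rest have length $1$. Let the long one be $p_m\to w\to r_1$, and continue from $r_1$ away from $w$. The cycle then has the unique labelling
$$r_1\,p_1\,r_2\,p_2\cdots r_m\,p_m\,w\,(r_1),\qquad p_i\text{ sources},\ r_i\text{ sinks}.$$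
Given $(p_1,\dots,p_m)$ there are at most $5^{2m+1}$ such cycles.

**Step 2: choose a scale with a gap.** We want to split the vertices into hubs (degree at least $\varepsilon n$) and small vertices (degree less than $\delta n$), with $\delta$ tiny even compared with a power of $\varepsilon$. With a single threshold $\delta=\varepsilon$ the plan below breaks at one place. The number of hubs is bounded only by $6/\varepsilon$, and Section 7 produces an error of order $|B|^{m+3}\delta n^m$, where $B$ is the set of hubs. With $\delta=\varepsilon$ our bound for it is of order $\varepsilon^{-(m+2)}n^m$, which is useless. So a gap is needed, and a pigeonhole argument finds a gap that few cycles notice.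

Fix $\eta\in(0,1)$. Let $K=\lceil(2m+1)C_0/\eta\rceil$, $\varepsilon_0=1$, $\varepsilon_{i+1}=\eta\,\varepsilon_i^{m+3}$ and $B_i=\{v:\deg v\ge\varepsilon_in\}$. The layers $B_{i+1}\setminus B_i$, $0\le i<K$, are disjoint, so each cycle meets at most $2m+1$ of them. Hence for some $i<K$ at most $(2m+1)C_0n^m/K\le\eta n^m$ cycles meet the layer $M:=B_{i+1}\setminus B_i$. Fix this $i$ and put
$$\varepsilon=\varepsilon_i,\qquad \delta=\varepsilon_{i+1}=\eta\,\varepsilon^{m+3},\qquad B=B_i,\qquad S=V(G)\setminus(B\cup M).$$
The degree sum is at most $6n$, so $|B|\le6/\varepsilon$. Vertices of $S$ have degree less than $\delta n$. Also $\varepsilon\ge\varepsilon_K$, so $|B|=O_{m,\eta}(1)$.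

**Step 3: sinks are hubs, sources are small.** Consider cycles with $s=m$ that avoid $M$. We discard those with a sink in $S$ and those with a source in $B$.

Suppose $r_i\in S$ with $i\ge2$. Both $p_{i-1}$ and $p_i$ send an edge to $r_i$, so the number of pairs $(p_{i-1},p_i)$ is at most $\sum_{r\in S}\mathrm{indeg}(r)^2\le\delta n\cdot3n$. Suppose $r_1\in S$. Then $p_1\to r_1$ and $p_m\to w\to r_1$, so the number of pairs $(p_1,p_m)$ is at most
$$\sum_{r\in S}\mathrm{indeg}(r)\sum_{w\to r}\mathrm{indeg}(w)\le\delta n\sum_w5\,\mathrm{indeg}(w)\le15\,\delta n^2 ,$$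
because each $w$ occurs for at most $5$ vertices $r$. In each case the remaining $m-2$ sources have at most $n^{m-2}$ choices, and the sources determine the cycle up to $5^{2m+1}$ possibilities. So at most $O_m(\delta n^m)\le O_m(\eta n^m)$ cycles have a sink in $S$. Cycles with a source in $B$ number at most $O_m(|B|n^{m-1})=O_{m,\eta}(n^{m-1})$.

Call the remaining cycles *main*: $r_1,\dots,r_m\in B$, $p_1,\dots,p_m\in S$ and $w\in B\cup S$. We have shown
$$N(G)\le\#\{\text{main cycles}\}+O_m(\eta)\,n^m+O_{m,\eta}(n^{m-1}). \tag{4}$$

## 6. Main cycles as paths and cycles of hubs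

**Definition.** Let $T$ be the set of vertices of $S$ with at least three neighbours in $B$. For $u\ne v$ in $B$ let $W(uv)$ be the set of $x\in S$ whose set of neighbours in $B$ is exactly $\{u,v\}$. Let $W(u)$ be the set of $x\in S$ whose only neighbour in $B$ is $u$. Let $D(uv)$ be the number of paths $u\,x\,y\,v$ with $x,y\in S$.

In the necklace with hubs $v_1,\dots,v_m$ (and $m\ge3$, $a\ge1$) one has $W(v_iv_{i+1})=A_i$ and $D(v_iv_{i+1})=2(a-1)$: each edge of $A_i$ is used in two directions.

The set $T$ is small. The bipartite planar graph between $T$ and $B$ has at least $3|T|$ and at most $2(|T|+|B|)$ edges, so $|T|\le2|B|$. A vertex of $S\setminus T$ adjacent to two hubs $u,v$ lies in $W(uv)$.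

**Step 4: main cycles with $w\in B$ (Type I).** Those with some $p_i\in T$ number at most $m|T||B|^{m+1}n^{m-1}=O_{m,\eta}(n^{m-1})$: choose $i$, the vertex $p_i$, the $m+1$ vertices $r_1,\dots,r_m,w$ in $B$, and the other $p$'s. Otherwise $p_i\in W(r_ir_{i+1})$ for $i<m$ and $p_m\in W(r_mw)$. Now $P=r_1r_2\cdots r_mw$ is an $m$-edge path in the complete graph $K_B$ on $B$. The cycle, as a subgraph, is determined by the unoriented path $P$ together with the chosen vertex of $W(e)$ for each $e\in P$; it closes with the edge joining the ends of $P$. Hence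
$$\#\{\text{Type I}\}\le\sum_P\prod_{e\in P}|W(e)|+O_{m,\eta}(n^{m-1}). \tag{5}$$

**Step 5: main cycles with $w\in S$ (Type II).** Those with $p_i\in T$ for some $i<m$ number at most $m|T||B|^mn^{m-2}\cdot6n=O_{m,\eta}(n^{m-1})$, since there are at most $6n$ ordered adjacent pairs $(p_m,w)$ and the other $m-2$ sources have at most $n^{m-2}$ choices. Otherwise $p_i\in W(r_ir_{i+1})$ for all $i<m$. As $m\ge3$, $C=r_1\cdots r_m$ is an $m$-cycle in $K_B$. The $(2m+1)$-cycle is determined by $C$, its edge $e=r_mr_1$, the path $r_m\,p_m\,w\,r_1$, which is counted by $D(e)$, and the vertices chosen in $W(f)$ for $f\in C\setminus e$. Hence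
$$\#\{\text{Type II}\}\le\sum_C\sum_{e\in C}D(e)\prod_{f\in C\setminus e}|W(f)|+O_{m,\eta}(n^{m-1}). \tag{6}$$

If $D(e)\le2|W(e)|$ held, (5) and (6) would add up to $L$ of the weights $|W(e)|$, and (2) would finish. But this bound is false. Put $u$ on the left and $v$ on the right. Let $u$ be joined to $x_1,\dots,x_a$ in a column, $v$ to $y_1,\dots,y_a$ in a second column, and add the zigzag edges $x_iy_i$ and $x_iy_{i+1}$ between the columns. With hubs $u,v$ this planar graph has $W(uv)=\emptyset$ and $D(uv)=2a-1$. The weight of the pair $uv$ must therefore also include vertices attached to only one of the two hubs, and each vertex may be charged to only one pair.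

## 7. Bounding $D(uv)$ and the upper bound in Theorem 1

**Lemma 1.** There are numbers $\nu(uv)\ge|W(uv)|$, for pairs of vertices of $B$, with $\sum\nu(uv)\le n$ and
$$D(uv)\le2\nu(uv)+12|B|^3\delta n .$$

*Proof.* We may assume $B\neq\emptyset$.

**Step 6: remove a bounded set of ambiguous vertices.** The purpose is that afterwards each small vertex can serve only one pair of hubs. Let $Y\subset S$ consist of the following vertices.

1. All vertices of $T$; there are at most $2|B|$.
2. All $x\in W(uw)$ (for some $u,w\in B$) having a neighbour $y\in S$ adjacent to some $v\in B\setminus\{u,w\}$.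
3. All $x\in W(u)$ (for some $u\in B$) having neighbours $y\in W(v)\cup W(uv)$ and $y'\in W(v')\cup W(uv')$ for two distinct $v,v'\in B\setminus\{u\}$.

In item 2, for fixed $u,w,v$ there are at most two such $x$. Suppose there were three, $x_1,x_2,x_3$, with corresponding $y_1,y_2,y_3$ (not necessarily distinct). The $x_i$ are not adjacent to $v$ while the $y_j$ are, so no $y_j$ is among the $x_i$. The sets $\{u\},\{w\},\{v,y_1,y_2,y_3\}$ are connected and disjoint, and each has an edge to each of $x_1,x_2,x_3$: a $K_{3,3}$ minor, a contradiction.

In item 3, for fixed $u,v,v'$ there are again at most two such $x$. Three of them would give a $K_{3,3}$ minor with parts $\{u\},\{v,y_1,y_2,y_3\},\{v',y_1',y_2',y_3'\}$ and $x_1,x_2,x_3$. These sets are disjoint, because the $x_i$ lie in $W(u)$, the $y_i$ in $W(v)\cup W(uv)$ and the $y_i'$ in $W(v')\cup W(uv')$, which are pairwise disjoint classes.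

Hence $|Y|\le2|B|+2|B|^3+2|B|^3\le6|B|^3$. Vertices of $S$ have degree less than $\delta n$, so at most $2\cdot6|B|^3\delta n=12|B|^3\delta n$ ordered adjacent pairs $(x,y)$ in $S$ meet $Y$. This accounts for the error term, and it remains to count paths $u\,x\,y\,v$ with $x,y\in S\setminus Y$.

**Step 7: define $\nu$.** Let $W_v(u)$ be the set of $x\in W(u)\setminus Y$ having a neighbour in $W(v)\cup W(uv)$. By item 3, for fixed $u$ the sets $W_v(u)$ with $v\ne u$ are disjoint. Put
$$\nu(uv)=|W(uv)|+|W_v(u)|+|W_u(v)| .$$
The sets that occur, over all pairs, are pairwise disjoint subsets of $S$: the classes $W(uv)$ and $W(u)$ are disjoint, and inside one $W(u)$ we have just seen disjointness. So $\sum\nu(uv)\le n$.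

**Step 8: locate $x$ and $y$.** Let $u\,x\,y\,v$ be a path with $x,y\in S\setminus Y$. As $x\notin T$ and $x$ is adjacent to $u$, either $x\in W(u)$ or $x\in W(uw)$ for some $w$. In the latter case $w=v$; otherwise $y$ is a neighbour of $x$ adjacent to $v\notin\{u,w\}$, and $x\in Y$ by item 2. So $x\in W(u)\cup W(uv)$, and by symmetry $y\in W(v)\cup W(uv)$. If $x\in W(u)$, then its neighbour $y$ shows $x\in W_v(u)$. If $y\in W(v)$, then likewise $y\in W_u(v)$.

Write $W=W(uv)$, $W_1=W_v(u)$, $W_2=W_u(v)$, let $e(W)$ be the number of edges inside $W$ and $e(\cdot,\cdot)$ the number of edges between two sets. Then $x\in W\cup W_1$ and $y\in W\cup W_2$, so the number of these paths is at most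
$$2e(W)+e(W,W_1)+e(W,W_2)+e(W_1,W_2),$$
where $2e(W)$ arises because an edge inside $W$ can be traversed in both directions.

**Step 9: apply Euler's bound.** First, $e(W)\le|W|$. Indeed $G[W]$ has maximum degree at most $2$, since a vertex $x\in W$ with three neighbours in $W$ would give a $K_{3,3}$ between $\{u,v,x\}$ and these neighbours. Second, let $t=|W|+|W_1|+|W_2|=\nu(uv)$. If $t=0$ there are no paths to count. If $t\ge1$, consider the planar graph on the $t+2\ge3$ vertices $\{u,v\}\cup W\cup W_1\cup W_2$ formed by the edges from $u$ to $W\cup W_1$, those from $v$ to $W\cup W_2$, and the edges counted above. It has at most $3(t+2)-6=3t$ edges: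
$$2|W|+|W_1|+|W_2|+e(W)+e(W,W_1)+e(W,W_2)+e(W_1,W_2)\le3t. \tag{7}$$
Hence $e(W)+e(W,W_1)+e(W,W_2)+e(W_1,W_2)\le|W|+2|W_1|+2|W_2|$. Adding $e(W)\le|W|$ once more shows that the number of paths is at most $2|W|+2|W_1|+2|W_2|=2\nu(uv)$. $\square$

**Step 10: conclude, assuming Theorem 2.** Use $|W(e)|\le\nu(e)\le n$ in (5) and (6), and Lemma 1 for $D(e)$. There are at most $m|B|^m$ pairs $(C,e)$, so
$$\#\{\text{main cycles}\}\le\sum_P\nu(P)+2m\sum_C\nu(C)+m|B|^m\cdot12|B|^3\delta n\cdot n^{m-1}+O_{m,\eta}(n^{m-1}).$$
The first two terms are $L(\nu)\le2m^{1-m}\|\nu\|^m\le2m^{1-m}n^m$ by (2). In the third, $|B|^{m+3}\delta\le6^{m+3}\varepsilon^{-(m+3)}\cdot\eta\varepsilon^{m+3}=6^{m+3}\eta$; this is where the gap of Step 2 is used. With (4),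
$$N(G)\le2m^{1-m}n^m+O_m(\eta)\,n^m+O_{m,\eta}(n^{m-1}).$$
Thus $\limsup_{n\to\infty}n^{-m}f_{\mathcal P}(n,C_{2m+1})\le2m^{1-m}+O_m(\eta)$ for every $\eta\in(0,1)$. Letting $\eta\to0$ gives the upper bound $2m^{1-m}n^m+o(n^m)=2m(n/m)^m+o(n^m)$. With Section 2, Theorem 1 is proved once Theorem 2 is.

## 8. A random walk that cannot have total probability above one

We turn to Theorem 2. In this section $\mu$ is any weight with $\|\mu\|=1$, and $d(v)=\sum_x\mu(vx)$.

**Step 11: the process.** The purpose is to obtain an inequality with right side $1$ in which each cycle and each path appears with an explicit factor. Let $\Omega$ be the set of sequences $\omega=(x_0,x_1,\dots,x_m)$ such that $x_0,\dots,x_{m-1}$ are distinct, $x_m\notin\{x_1,\dots,x_{m-1}\}$ (possibly $x_m=x_0$), and all $\mu(x_ix_{i+1})>0$. For $\omega\in\Omega$ put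
$$d_i(\omega)=\sum_{z\notin\{x_0,\dots,x_i\}}\mu(x_iz)\quad(1\le i\le m-2),\qquad d_{m-1}(\omega)=\sum_{z\notin\{x_1,\dots,x_{m-1}\}}\mu(x_{m-1}z).$$
All $d_i(\omega)$ are positive, because $z=x_{i+1}$ is admissible. Choose an edge with probability $\mu$, orient it uniformly as $(x_0,x_1)$, and then successively choose $x_{i+1}$ among the admissible $z$ with probability $\mu(x_iz)/d_i$. The process may get stuck, so the probabilities of the complete sequences add up to at most $1$:
$$\sum_{\omega\in\Omega}\frac12\,\mu(x_0x_1)\prod_{i=1}^{m-1}\frac{\mu(x_ix_{i+1})}{d_i(\omega)}\le1 .$$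
As $m\ge3$, a sequence with $x_m=x_0$ runs around an $m$-cycle. Each $m$-cycle $C$ of positive weight arises from a set $\Omega(C)$ of $2m$ sequences (start and direction). The other sequences run along $m$-edge paths, and each path $P$ of positive weight arises from a set $\Omega(P)$ of two sequences. Hence, with sums over structures of positive weight,
$$\sum_C\mu(C)\cdot\frac12\sum_{\omega\in\Omega(C)}\prod_i\frac1{d_i(\omega)}+\sum_P\mu(P)\cdot\frac12\sum_{\omega\in\Omega(P)}\prod_i\frac1{d_i(\omega)}\le1. \tag{8}$$
For the uniform triangle ($m=3$) there are six sequences with $d_1=d_2=\frac13$, and (8) reads $\frac1{27}\cdot\frac12\cdot6\cdot9=1\le1$.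

**Step 12: no edge is counted twice.** We say that an edge is *counted* at step $i$ of $\omega$ if its weight is one of the summands of $d_i(\omega)$. If an edge is counted at $i$ and at $i'>i$, it contains $x_i$ and $x_{i'}$, so it is $x_ix_{i'}$. But $x_i\in\{x_1,\dots,x_{i'-1}\}$ is excluded at step $i'$. So each edge is counted at most once in $\sum_id_i(\omega)$; in particular $\sum_id_i(\omega)\le1$.

**Step 13: cycles receive the factor $m^m$.** Let $C$ be an $m$-cycle of positive weight. We claim that each edge $f$ is uncounted in $\sum_id_i(\omega)$ for at least two $\omega\in\Omega(C)$.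

If $f$ misses $V(C)$, it is never counted. Otherwise let $f=cz$ with $c\in V(C)$, and look at the two $\omega$ with $x_0=c$. There $x_i\ne c$ for $1\le i\le m-1$, so $f$ could only be counted at a step $i$ with $x_i=z$ and other endpoint $x_0$. For $i\le m-2$ the vertex $x_0$ is excluded. So $f$ is counted only if $z=x_{m-1}$, and in this case $f\in E(C)$. Consequently, if $f\notin E(C)$, then $f$ is uncounted in both sequences with $x_0=c$. If $f$ is a chord of $C$, it is also uncounted in the two with $x_0=z$, hence in at least four. If $f\in E(C)$, it is uncounted in the sequence with $x_0=c,\ x_1=z$, because then $z=x_1\neq x_{m-1}$ (as $1\le m-2$), and for the same reason in the one with $x_0=z,\ x_1=c$.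

As an example, take $m=3$, $C=abc$ and one more vertex $z$. For $\omega=(a,b,c,a)$ we have $d_1=\mu(bc)+\mu(bz)$ and $d_2=\mu(ca)+\mu(cz)$, so exactly $ab$ and $az$ are uncounted. Over the six sequences each of the six edges of $K_4$ is uncounted exactly twice.

The claim gives $\sum_{\omega\in\Omega(C)}\sum_id_i(\omega)\le2m-2$. So the average of these $2m(m-1)$ positive numbers is at most $\frac1m$. Applying AM–GM to the sum over $\omega$, and then to the product of all $d_i(\omega)$,
$$\frac12\sum_{\omega\in\Omega(C)}\prod_id_i(\omega)^{-1}\ge m\Big(\prod_{\omega,i}d_i(\omega)\Big)^{-1/(2m)}\ge m\cdot m^{m-1}=m^m. \tag{9}$$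
This is exactly the coefficient of $\sum_C\mu(C)$ in (1).

**Step 14: what paths receive, and where the direct argument stops.** For a path and $\omega\in\Omega(P)$, Step 12 gives $\sum_id_i(\omega)\le1$. By AM–GM $\prod_id_i(\omega)^{-1}\ge(m-1)^{m-1}$, and (8) yields
$$m^m\sum_C\mu(C)+(m-1)^{m-1}\sum_P\mu(P)\le1 .$$
We need at least $\frac12m^{m-1}$ in place of $(m-1)^{m-1}$. The quotient $(m-1)^{m-1}/m^{m-1}=\left(1+\frac1{m-1}\right)^{-(m-1)}$ decreases with $m$ and equals $\frac49<\frac12$ at $m=3$. So the direct argument falls short for every $m\ge3$.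

A better estimate of each single path will not help. Let $m=3$, and let $\mu$ live on a double star: adjacent centres $p,q$ with $\mu(pq)=\frac1{10}$, and ten leaves at each centre, each leaf edge of weight $\frac9{200}$. Then $\|\mu\|=1$. The $3$-edge paths are $x\,p\,q\,y$ with leaves $x$ at $p$ and $y$ at $q$. In either direction $d_1=9\cdot\frac9{200}+\frac1{10}=0.505$ and $d_2=0.45$, so $\prod_id_i^{-1}=1/0.22725<4.41$, while $\frac12m^{m-1}=4.5$. Inequality (1) holds for this $\mu$ with much room, since there are no triangles and $\sum_P\mu(P)=100\cdot(9/200)^2\cdot\frac1{10}=0.02025$. But it does not follow path by path from (8).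

The trouble in the double star is that the paths start at vertices of very small degree. Let $\omega=(y_0,\dots,y_m)\in\Omega(P)$ for a path $P$. An edge $y_0z$ can be counted only at a step $i\ge1$ with $y_i=z$, and $y_0$ is excluded for $i\le m-2$. So the only edge at $y_0$ that can be counted is $y_0y_{m-1}$, at $i=m-1$. Together with Step 12,
$$\sum_id_i(\omega)\le1-d(y_0)+\mu(y_0y_{m-1}). \tag{10}$$
If every vertex of positive degree had $d(v)\ge\frac3{2m}$ and every edge had $\mu(e)<\frac1m$, the right side would drop to $1-\frac1{2m}$, and we shall see in Section 11 that this is enough. General weights lack these properties. However, to prove Theorem 2 it suffices to consider a weight that maximizes the left side of (1). The next two sections show that a maximizer violating (1) has both properties.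

## 9. Counting paths from a vertex and completions of an edge

**Lemma 2.** In a weighted graph of total mass $M$, the total weight of the paths with $k\ge1$ edges starting at a given vertex $v$ is at most $(M/k)^k$. If $M=1$, the total weight of the $m$-edge paths starting at $v$ is at most $d(v)\left(\frac{1-d(v)}{m-1}\right)^{m-1}$.

*Proof.* Induction on $k$. For $k=1$ the weight is $d(v)\le M$. For $k\ge2$ let $d=d(v)$. A path starts with an edge $vx$ and continues with a $(k-1)$-edge path from $x$ in the graph without $v$, whose mass is $M-d$. By induction and (3), the total weight is at most $\sum_x\mu(vx)\left(\frac{M-d}{k-1}\right)^{k-1}=d\left(\frac{M-d}{k-1}\right)^{k-1}\le(M/k)^k$. The second claim is the middle bound with $k=m$ and $M=1$. $\square$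

For an edge $e=ab$ let $F(e)=\sum_{C\ni e}\prod_{f\in C\setminus e}\mu(f)$, the sum over $m$-cycles through $e$. For $0\le j\le m-1$ let $P_j(e)$ be the sum of $\prod_{f\in P\setminus e}\mu(f)$ over paths $P=y_0\cdots y_m$ with $y_j=a$ and $y_{j+1}=b$. Thus $j$ edges of $P$ lie before $a$ and $m-1-j$ after $b$.

**Lemma 3.** If $\|\mu\|=1$, then $F(e)+P_j(e)\le\left(\frac{1-\mu(e)}{m-1}\right)^{m-1}$ for every edge $e$ and every $j$.

The point is that the sum of the two terms obeys a bound that Lemma 2 might suggest for one of them. For $m=3$, $j=1$ it can be checked at once. We have to count $x\,a\,b\,y$ and the triangle $x\,a\,b$, and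
$$F(e)+P_1(e)=\sum_{x\ne a,b}\mu(xa)\Big(\mu(bx)+\sum_{y\ne a,b,x}\mu(by)\Big)=\big(d(a)-\mu(e)\big)\big(d(b)-\mu(e)\big)\le\Big(\frac{1-\mu(e)}2\Big)^2,$$
because the edges at $a$ and those at $b$, other than $e$, are disjoint sets. The possibility of closing the triangle fills exactly the gap left by forbidding $y=x$. The general proof builds the structure edge by edge, with closing allowed at the last step.

*Proof.* Let $R$ be a path with vertex set $U$ and ends $p\ne q$, and let $\sigma\in\{\mathrm L,\mathrm R\}^k$. A *$\sigma$-completion* of $R$ performs $k$ steps. Step $i$ adds an edge at the left or right end of the current path according to $\sigma_i$. In steps $i<k$ this edge goes to a vertex outside the current path. In step $k$ it goes either to a vertex outside the current path or to the opposite end ("closing"). (In the case $m=3$, $j=1$ above we used $R=ab$ and $\sigma=\mathrm{LR}$.) Let $\Phi_\sigma(R)$ be the total weight of all $\sigma$-completions, each weighted by the product of its added edges.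

Let $A(R)$ be the set of edges with at least one endpoint outside $U$ and no endpoint in the interior of $R$. Put $A^+(R)=A(R)\cup\{pq\}$ if $|U|\ge3$, and $A^+(R)=A(R)$ if $|U|=2$. We claim
$$\Phi_\sigma(R)\le\left(\frac{\mu(A^+(R))}{k}\right)^k\quad\text{whenever } |U|\ge3,\ k\ge1,\ \text{ or }\ |U|=2,\ k\ge2. \tag{11}$$

Let $k=1$, so $|U|\ge3$. The added edge joins one end of $R$ to a vertex outside $U$, hence lies in $A(R)$, or it is $pq$. Distinct completions use distinct edges, so (11) holds.

Let $k\ge2$, and call $p$ the end at which the first step extends. Put $s=\sum_{x\notin U}\mu(px)$, and let $\sigma'$ be $\sigma$ without its first letter. Then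
$$\Phi_\sigma(R)=\sum_{x\notin U}\mu(px)\,\Phi_{\sigma'}(R+x),$$
where $R+x$ has at least three vertices, ends $x$ and $q$, and interior equal to the interior of $R$ together with $p$. An edge of $A(R+x)$ has an endpoint outside $U\cup\{x\}$ and none in the interior of $R+x$; so it lies in $A(R)$ and avoids $p$. The same holds for $xq$. So all of $A^+(R+x)$ lies in $A(R)$ and avoids $p$, while the edges $px$ with $x\notin U$ also lie in $A(R)$ and have total weight $s$. Hence $\mu(A^+(R+x))\le\mu(A^+(R))-s$. By induction (with $k-1\ge1$ steps and at least three vertices) and (3),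
$$\Phi_\sigma(R)\le s\left(\frac{\mu(A^+(R))-s}{k-1}\right)^{k-1}\le\left(\frac{\mu(A^+(R))}k\right)^k ,$$
which proves (11).

Apply (11) to $R=e=ab$ with $a$ left and $b$ right, $k=m-1\ge2$ and $\sigma=\mathrm L^j\mathrm R^{m-1-j}$. Each path counted in $P_j(e)$ arises from exactly one completion. So does each $m$-cycle through $e$: the steps trace the cycle from $a$ away from $b$, then from $b$ away from $a$, and the last step closes. Finally, $A^+(R)$ consists of all edges except $e$, so $\mu(A^+(R))=1-\mu(e)$. $\square$

## 10. Edges and degrees in a maximizer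

Put
$$A(\mu)=m^m\sum_C\mu(C)+\theta\,m^{m-1}\sum_P\mu(P),$$
a homogeneous polynomial of degree $m$. Fix the number of vertices, and let $\mu$ maximize $A$ on the compact simplex $\|\mu\|=1$. Suppose, for contradiction, that $\Lambda:=A(\mu)>1$.

By the Lagrange conditions all $\partial A/\partial\mu(e)$ with $\mu(e)>0$ are equal. (Otherwise moving a little weight from one such edge to another would increase $A$.) By Euler's identity $\sum_e\mu(e)\,\partial A/\partial\mu(e)=mA(\mu)=m\Lambda$, and $\|\mu\|=1$, so the common value is
$$\frac{\partial A}{\partial\mu(e)}=m\Lambda\quad\text{whenever }\mu(e)>0. \tag{12}$$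

**Lemma 4.** $\mu(e)<\frac1m$ for all $e$.

*Proof.* Let $\mu(e)>0$ with $e=ab$, and put $Q=\left(\frac{1-\mu(e)}{m-1}\right)^{m-1}$. Each path through $e$ has exactly one orientation in which $a$ immediately precedes $b$, so it contributes to exactly one $P_j(e)$. Since $A$ has degree at most one in each variable, (12) reads
$$m\Lambda=m^mF(e)+\theta m^{m-1}\sum_{j=0}^{m-1}P_j(e)=(1-\theta)m^mF(e)+\theta m^{m-1}\sum_{j=0}^{m-1}\big(F(e)+P_j(e)\big).$$
By Lemma 3, $F(e)+P_j(e)\le Q$, and hence also $F(e)\le Q$. So $m\Lambda\le(1-\theta)m^mQ+\theta m^mQ=m^mQ$. If $\mu(e)\ge\frac1m$, then $Q\le m^{1-m}$ and $\Lambda\le1$, a contradiction. (Bounding $F(e)$ and each $P_j(e)$ separately by $Q$ would give only $m\Lambda\le(1+\theta)m^mQ$, which yields no contradiction.) $\square$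

**Lemma 5.** If $d(v)>0$, then $d(v)\ge\frac3{2m}$.

*Proof.* Suppose $0<d:=d(v)<\frac3{2m}$ and put $s=1-d$. The idea is to compare two estimates of the share of $A(\mu)$ that comes from paths ending at $v$. Maximality forces this share to be large, and Lemma 2 forces it to be small.

**Step 15: two relations from maximality.** Choose a random structure $Z$, an $m$-cycle or an $m$-edge path, with probability proportional to its contribution to $A(\mu)=\Lambda$. Let $p_i=\Pr(\deg_Zv=i)$ for $i=1,2$. For every edge, $\Pr(e\in Z)=\mu(e)\frac{\partial A}{\partial\mu(e)}/\Lambda=m\mu(e)$ by (12); if $\mu(e)=0$, both sides are $0$. Summing over the edges at $v$ gives the expected degree of $v$ in $Z$: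
$$p_1+2p_2=md .$$
Deleting $v$ leaves weights of mass $s>0$ with $A$-value $\Lambda(1-p_1-p_2)$. By homogeneity and maximality this is at most $\Lambda s^m$, so $p_1+p_2\ge1-s^m$. Therefore
$$p_1=2(p_1+p_2)-(p_1+2p_2)\ge2-2s^m-md .$$

**Step 16: an upper bound for $p_1$.** A vertex has degree $1$ in $Z$ only if $Z$ is a path ending there. By Lemma 2 and $\Lambda>1$,
$$p_1\le\theta m^{m-1}\,d\left(\frac s{m-1}\right)^{m-1}=\kappa\,d\,s^{m-1},\qquad\kappa:=\theta\left(\frac m{m-1}\right)^{m-1}<e^{-1/2}\cdot e=e^{1/2}<2 .$$

**Step 17: the two bounds are incompatible.** For very small $d$ this is visible: the lower bound is close to $md$, the upper bound is below $2d$, and $m\ge3$. For the whole range $d<\frac3{2m}$ we compute. Combine Steps 15 and 16, divide by $d$, and use $(1-s^m)/d=\sum_{i=0}^{m-1}s^i$: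
$$h(s):=2\sum_{i=0}^{m-2}s^i+(2-\kappa)s^{m-1}-m\le0 .$$
As $\kappa<2$, the function $h$ is increasing on $(0,1]$. Since $s>s_0:=1-\frac3{2m}\ge\frac12$, we get $h(s_0)\le0$. We show that $h(s_0)>0$. Put $d_0=\frac3{2m}=1-s_0$. Then $d_0\sum_{i=0}^{m-1}s_0^i=1-s_0^m$ and $md_0=\frac32$, so
$$d_0h(s_0)=2-2s_0^m-\tfrac32-\kappa d_0s_0^{m-1}=\tfrac12-2s_0^m-\theta\,\tfrac3{2m}\left(\frac{m-\frac32}{m-1}\right)^{m-1},$$
using $ms_0=m-\frac32$. Since $\left(\frac{m-3/2}{m-1}\right)^{m-1}=\left(1-\frac{1/2}{m-1}\right)^{m-1}\le e^{-1/2}$, the last term is at most $\frac3{2em}<\frac{0.552}m$.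

For $s_0^m$ use $\ln(1-x)\le-x-\frac{x^2}2$ with $x=\frac3{2m}$. This gives $s_0^m\le e^{-3/2}e^{-y}$ with $y=\frac9{8m}\le\frac38$. Moreover $e^{-y}\le1-y+\frac{y^2}2\le1-\frac{13}{16}y=1-\frac{117}{128m}\le1-\frac{0.914}m$, where $\frac{y^2}{2}\le\frac3{16}y$ was used. Since $0.4462<2e^{-3/2}<0.4463$,
$$d_0h(s_0)\ge0.5-0.4463+\frac{0.4462\cdot0.914}m-\frac{0.552}m\ge0.0537-\frac{0.145}m>0\qquad(m\ge3),$$
because $0.4462\cdot0.914>0.407$ and $0.145/3<0.0484$. This is a contradiction. $\square$

## 11. Completion of the proof of Theorem 2

Let $\mu$ be the maximizer with $\Lambda>1$ from Section 10. The purpose of this step is to give every path in (8) the factor $\theta m^{m-1}$. Let $P$ be an $m$-edge path of positive weight and $\omega=(y_0,\dots,y_m)\in\Omega(P)$. Then $d(y_0)>0$, so $d(y_0)\ge\frac3{2m}$ by Lemma 5, and $\mu(y_0y_{m-1})<\frac1m$ by Lemma 4. By (10),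
$$\sum_{i=1}^{m-1}d_i(\omega)\le1-\frac3{2m}+\frac1m=1-\frac1{2m}.$$
By AM–GM for the $m-1$ numbers $d_i(\omega)$, and $1-\frac1{2m}=\frac1m\left(m-\frac12\right)$,
$$\prod_id_i(\omega)^{-1}\ge\left(\frac{m-1}{1-\frac1{2m}}\right)^{m-1}=m^{m-1}\left(\frac{m-\frac12}{m-1}\right)^{-(m-1)}=m^{m-1}\left(1+\frac{1/2}{m-1}\right)^{-(m-1)}\ge e^{-1/2}m^{m-1}=\theta\,m^{m-1}.$$
Each $\Omega(P)$ has two elements, so the factor of $\mu(P)$ in (8) is at least $\theta m^{m-1}$. The factor of $\mu(C)$ is at least $m^m$ by (9). Hence (8) gives $\Lambda=A(\mu)\le1$, contradicting $\Lambda>1$. So $A\le1$ on the simplex, for every number of vertices, which is (1). As shown in Section 3, (2) follows. This proves Theorem 2, and with it Theorem 1. $\blacksquare$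

## 12. The equality case and even cycles

**Proof of Theorem 3(a).** If $\mu$ is uniform on an $m$-cycle, then $\sum_C\mu(C)=m^{-m}$ and $L(\mu)=2m^{1-m}$.

Conversely, let $\|\mu\|=1$. The first step is to show that there are no paths. If $L(\mu)=2m^{1-m}$, then $m^m\sum_C\mu(C)+\frac12m^{m-1}\sum_P\mu(P)=1$. Subtracting this from (1) gives $(\theta-\frac12)m^{m-1}\sum_P\mu(P)\le0$. As $\theta>\frac12$, we get $\sum_P\mu(P)=0$, and then $\sum_C\mu(C)=m^{-m}$. If instead $\sum_C\mu(C)=m^{-m}$ is assumed, (1) gives $\theta m^{m-1}\sum_P\mu(P)\le0$, so again $\sum_P\mu(P)=0$.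

The second step is to read off the support from equality in the random walk. Inequalities (8) and (9) hold for every $\mu$ with $\|\mu\|=1$. Here $m^m\sum_C\mu(C)=1$, so (9) must be an equality for each $m$-cycle $C$ of positive weight, and at least one such $C$ exists. The second inequality in (9) came from the average of the numbers $d_i(\omega)$, $\omega\in\Omega(C)$, being at most $\frac1m$. Equality forces this average to be $\frac1m$, that is, $\sum_{\omega\in\Omega(C)}\sum_id_i(\omega)=2m-2$. By Step 13 each edge is counted in at most $2m-2$ of the $2m$ sequences. As $\|\mu\|=1$, every edge of positive weight is uncounted for exactly two $\omega\in\Omega(C)$. Step 13 also says that edges missing $V(C)$ are uncounted for all $2m>2$ sequences, and chords of $C$ for at least four. So an edge of positive weight is either in $E(C)$ or of the form $cz$ with $c\in V(C)$, $z\notin V(C)$. In the latter case, $C$ minus one of its edges at $c$, together with $cz$, is an $m$-edge path of positive weight, contradicting $\sum_P\mu(P)=0$.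

So $\mu$ is supported on $E(C)$, and $\prod_{e\in C}\mu(e)=m^{-m}$ while the $m$ weights sum to $1$. Equality in AM–GM shows that all of them are $\frac1m$. $\blacksquare$

**Proof of Theorem 3(b).** For the lower bound take the necklace of Section 2 without the edges of the paths $A_i$. Choosing one vertex in each $A_i$ gives $a^m=(n/m)^m+o(n^m)$ copies of $C_{2m}$.

For the upper bound, orient $G$ as in Step 1. A $2m$-cycle with $s$ sources has $2s\le2m$ directed paths, and the cycles with $s$ sources number $O_m(n^s)$ as before. So those with $s<m$ number $O_m(n^{m-1})$. If $s=m$, all directed paths have length $1$, and the cycle alternates sources and sinks, $r_1\,p_1\,r_2\,p_2\cdots r_m\,p_m\,(r_1)$. Nothing like Lemma 1 is needed here, so a single threshold is enough. Fix $\varepsilon>0$ and let $B=\{v:\deg v\ge\varepsilon n\}$, so $|B|\le6/\varepsilon$.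

If a sink $r$ lies outside $B$, its two neighbouring sources can be chosen in at most $\sum_{r\notin B}\mathrm{indeg}(r)^2\le3\varepsilon n^2$ ways and the other sources in at most $n^{m-2}$ ways. So there are $O_m(\varepsilon n^m)$ such cycles. Cycles with a source in $B$ number $O_m(|B|n^{m-1})$. In the remaining cycles all sinks are in $B$ and all sources outside $B$. Let $T$ be the set of vertices outside $B$ with at least three neighbours in $B$; as in Section 6, $|T|\le2|B|$. So cycles with a source in $T$ number $O_m(|T||B|^mn^{m-1})$.

In the rest, each source lies in $W(uv)$, where $u,v$ are its two neighbours on the cycle and $W(uv)$ is the set of vertices outside $B$ whose neighbourhood in $B$ is exactly $\{u,v\}$. As $m\ge3$, the sinks form an $m$-cycle $C$ of $K_B$. The $2m$-cycle is determined by $C$ and the chosen vertices of the sets $W(e)$, $e\in C$. So these cycles number at most $\sum_C\prod_{e\in C}|W(e)|$. The sets $W(e)$ are disjoint, so their sizes sum to at most $n$, and by (1) and homogeneity the sum is at most $m^{-m}n^m$. Altogether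
$$f_{\mathcal P}(n,C_{2m})\le\left(\frac nm\right)^m+O_m(\varepsilon)\,n^m+O_{m,\varepsilon}(n^{m-1}).$$
Let $n\to\infty$ and then $\varepsilon\to0$. $\blacksquare$
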